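
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Star bodies whose central sections are translates of each other}


\begin{abstract}
Let $K$ and $L$ be star bodies in $\mathbb{R}^n$, $n\ge 3$, such that for every hyperplane $H$ through the origin the section $K\cap H$ is a translate of $L\cap H$. We prove that $L=K$ or $L=-K$; in particular $K$ and $L$ are congruent. The same conclusion holds if, for a dense set of $k$-dimensional subspaces $H$ with a fixed $k$, $2\le k\le n-1$, the section $L\cap H$ is a translate of $K\cap H$ or of $-(K\cap H)$. The main tool is a lemma on one body seen from two interior points. For convex bodies we describe all pairs satisfying the hypothesis on hyperplane sections.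
\end{abstract}

\section{The question and the answer}

A \emph{star body} in $\mathbb{R}^n$ is a compact set $K$, star-shaped with respect to the origin, whose radial function
\[
\rho_K(u)=\max\{\lambda\ge 0:\lambda u\in K\},\qquad u\in S^{n-1},
\]
is continuous and strictly positive. (Positivity says that the origin is an interior point.) For $\xi\in S^{n-1}$ let $\xi^\perp$ be the hyperplane through the origin orthogonal to $\xi$. Two sets are \emph{congruent} if an isometry of $\mathbb{R}^n$ maps one onto the other. A set $A$ is \emph{centrally symmetric} if $A=2c-A$ for some point $c$, its center. We study the following question from \cite{RYZ}.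

\begin{quote}
\emph{Let $K$ and $L$ be star bodies in $\mathbb{R}^n$, $n\ge3$, such that for every $\xi\in S^{n-1}$ the section $K\cap\xi^\perp$ is a translate of $L\cap\xi^\perp$. Are $K$ and $L$ congruent?}
\end{quote}

If all the translation vectors are zero, then $K=L$. The difficulty is that the vector may depend on $\xi$ in an arbitrary way. Translating the whole body does not in general produce examples: the section of $K+a$ by $\xi^\perp$ is a translate of a section of $K$ by a hyperplane that in general misses the origin. Nonzero translation vectors do occur, however. Let $K$ be the unit ball centered at a point $z$ with $0<|z|<1$, and let $L=-K$. The sections of $K$ and $L$ by $\xi^\perp$ are balls of dimension $n-1$ with the same radius $\sqrt{1-\langle z,\xi\rangle^2}$, so they are translates of each other, while $L\ne K$. This suggests the guess that $K$ and $L$ agree up to reflection in the origin, and the guess is right.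

\begin{theorem}\label{thm:main}
Let $n\ge3$ and let $K,L\subset\mathbb{R}^n$ be star bodies such that $K\cap\xi^\perp$ is a translate of $L\cap\xi^\perp$ for every $\xi\in S^{n-1}$. Then $L=K$ or $L=-K$. In particular, $K$ and $L$ are congruent.
\end{theorem}

It is the case $k=n-1$ of a stronger statement. Let $G(n,k)$ be the Grassmannian of $k$-dimensional linear subspaces of $\mathbb{R}^n$.

\begin{theorem}\label{thm:k}
Let $n\ge 3$ and $2\le k\le n-1$, and let $K,L\subset\mathbb{R}^n$ be star bodies. Suppose that for all $H$ in a dense subset $D$ of $G(n,k)$ the section $L\cap H$ is a translate of $K\cap H$ or of $-(K\cap H)$. Then $L=K$ or $L=-K$. The condition $k\ge2$ cannot be dropped.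
\end{theorem}

The converse is trivial: if $L=\pm K$, then $L\cap H=\pm(K\cap H)$ for all $H$. For the original hypothesis, where only translates are allowed, one can say exactly when it holds.

\begin{corollary}\label{cor:class}
Let $n\ge3$ and let $K,L\subset\mathbb{R}^n$ be star bodies.
\begin{enumerate}
\item[(a)] The hypothesis of Theorem~\ref{thm:main} holds if and only if either $L=K$, or $L=-K$ and every section $K\cap\xi^\perp$, $\xi\in S^{n-1}$, is centrally symmetric about some point.
\item[(b)] If $K$ is convex, the hypothesis of Theorem~\ref{thm:main} holds if and only if either $L=K$, or $K$ is an ellipsoid, with some center $z$, and $L=-K=K-2z$. So for convex $K$ the body $L$ is always a translate of $K$.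
\end{enumerate}
\end{corollary}

For non-convex star bodies we do not determine whether the second alternative in (a), with $L\ne K$, forces $K$ to be an ellipsoid. A related result, due to Schneider, concerns one body only: if $K\subset\mathbb{R}^n$, $n\ge 3$, is a convex body containing the origin and all sections $K\cap\xi^\perp$ are congruent, then $K$ is a Euclidean ball.

\medskip
\noindent\textbf{Plan of the proof.} Volume ignores translations. Comparing volumes of sections therefore removes the unknown vectors, and a classical theorem on integrals over great spheres yields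
\[
\rho_K^k(u)+\rho_K^k(-u)=\rho_L^k(u)+\rho_L^k(-u)\qquad\text{for all }u .
\]
This controls the sum over each pair $\pm u$, but not how it is split between $u$ and $-u$. To learn about the splitting we return to a single section. If $L\cap H=M+a$ with $M=K\cap H$, then $\rho_L$ on $H$ is the radial function of $M$ measured \emph{from the point $-a$}. So the displayed identity compares one body $M$ seen from two points, $0$ and $-a$. Section~\ref{sec:lemma} shows that for $a\ne0$ this comparison forces $M$ to be symmetric about the midpoint of these points, which makes $L\cap H$ equal to $-(K\cap H)$. Section~\ref{sec:proof} puts the sections together, and Section~\ref{sec:class} proves the corollary.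

\section{One body seen from two points}\label{sec:lemma}

Let $M\subset\mathbb{R}^m$ and $z\in\mathbb{R}^m$. We call $M$ a star body \emph{with respect to} $z$ if $M-z$ is a star body, and write
\[
\rho_{z}(u)=\rho_{M,z}(u)=\max\{\lambda\ge0: z+\lambda u\in M\},\qquad u\in S^{m-1}.
\]

\begin{lemma}\label{lem:key}
Let $m\ge2$, let $p\ne q$ be points of $\mathbb{R}^m$, and let $M\subset\mathbb{R}^m$ be a star body with respect to both $p$ and $q$. If
\begin{equation}\label{eq:hyp}
\rho_{p}^m(u)+\rho_{p}^m(-u)=\rho_{q}^m(u)+\rho_{q}^m(-u)\qquad\text{for all }u\in S^{m-1},
\end{equation}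
then $M=p+q-M$; that is, $M$ is symmetric about the midpoint of $p$ and $q$.
\end{lemma}

\begin{example}[The disc]
Let $M$ be the unit disc in the plane and $p$ an interior point. The numbers $\rho_p(u)$ and $-\rho_p(-u)$ are the two roots of $|p+tu|^2=1$, that is, of $t^2+2t\langle p,u\rangle+|p|^2-1=0$. Hence
\[
\rho_p^2(u)+\rho_p^2(-u)=4\langle p,u\rangle^2+2(1-|p|^2).
\]
If an interior point $q$ gives the same function, then $4\langle p,u\rangle^2-4\langle q,u\rangle^2=2(|p|^2-|q|^2)$ for all unit $u$. Taking $u\perp p$ shows that the right side is $\le0$; taking $u\perp q$ shows that it is $\ge0$. So $|p|=|q|$ and $\langle p,u\rangle^2=\langle q,u\rangle^2$ for all $u$. If $p=0$, then $q=0=p$. If $p\ne0$, take $u$ parallel to $p$: this gives equality in the Cauchy--Schwarz inequality, so $q=\pm p$. Thus for $q\ne p$ the midpoint is $0$, the center of the disc, as the lemma predicts.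
\end{example}

\subsection*{The idea in the plane}

Let $m=2$ and draw the line through $p$ and $q$ horizontally, with $q$ to the right of $p$. Let $N=p+q-M$ be the reflection of $M$ in the midpoint; we want $M=N$. Consider the part $X$ of $M\setminus N$ above the line. The reflection exchanges $p$ and $q$ and reverses directions. Hence $N$ reaches from $p$ in direction $u$ as far as $M$ reaches from $q$ in direction $-u$, and the same holds with $p$ and $q$ exchanged. For directions $u$ pointing above the line, the area density of $X$ per unit angle, seen from $p$ and from $q$ respectively, is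
\[
\tfrac12\bigl(\rho_p^2(u)-\rho_q^2(-u)\bigr)^+
\qquad\text{and}\qquad
\tfrac12\bigl(\rho_q^2(u)-\rho_p^2(-u)\bigr)^+ ,
\]
where $t^+=\max(t,0)$. By \eqref{eq:hyp} with $m=2$ these two densities are equal: \emph{the set $X$ has the same distribution of directions seen from $p$ as seen from $q$.} But when the observer moves from $p$ to $q$, every point above the line is seen in a direction rotated counterclockwise. If $\varphi_z(x)\in(0,\pi)$ is the angle from the ray in the direction $q-p$ to the direction of $x-z$, then $\varphi_q(x)-\varphi_p(x)$ is the angle $\angle pxq>0$ (Figure~\ref{fig:angle}). Equal distributions have equal integrals, so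
\[
\int_X\angle pxq\,dx=\int_X\varphi_q\,dx-\int_X\varphi_p\,dx=0,
\]
and $X$ has area zero. The same argument below the line gives $|M\setminus N|=0$, and then $M=N$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.4]
\fill[gray!25] (2.2,1.9) ellipse (0.6 and 0.32);
\draw (-0.8,0)--(3.6,0);
\draw (0,0)--(2.2,1.9);
\draw (1.5,0)--(2.2,1.9);
\draw (0.5,0) arc (0:40.8:0.5);
\draw (1.9,0) arc (0:69.8:0.4);
\draw (2.2,1.9) ++(220.8:0.7) arc (220.8:249.8:0.7);
\fill (0,0) circle (1.2pt) node[below] {$p$};
\fill (1.5,0) circle (1.2pt) node[below] {$q$};
\fill (2.2,1.9) circle (1.2pt) node[right] {$x$};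
\node at (0.78,0.27) {$\varphi_p$};
\node at (2.12,0.3) {$\varphi_q$};
\node at (3,1.75) {$X$};
\end{tikzpicture}
\caption{A point $x$ of a set $X$ above the line $pq$, seen from $p$ and from $q$. The exterior angle at $q$ satisfies $\varphi_q=\varphi_p+\angle pxq$, so moving the observer from $p$ to $q$ turns the direction to every such $x$ the same way. A set $X$ of positive area therefore cannot have the same distribution of directions from both points.}
\label{fig:angle}
\end{figure}

In $\mathbb{R}^m$ we project to the plane spanned by $q-p$ and a unit vector $w\perp q-p$. If $\varphi_z$ is the angle seen from $z$ after this projection, the proof uses the decreasing function $\theta_z=\arctan(|q-p|\cot\varphi_z)$ of it, which is convenient to write down. The choice of $w$ is where $m\ge2$ enters, and for $m=1$ the lemma is false: for $M=[-1,3]$, $p=0$, $q=1$, both sides of \eqref{eq:hyp} equal $4$, but $M$ is symmetric about $1$, not about $\frac12$. The exponent in \eqref{eq:hyp} is the dimension, so that both densities come from one measure, Lebesgue measure on $X$.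

\begin{proof}[Proof of Lemma~\ref{lem:key}]
Let $N=p+q-M$. Since $p+\lambda u\in N$ if and only if $q-\lambda u\in M$, and likewise with $p$ and $q$ exchanged, $N$ is a star body with respect to both points, with
\begin{equation}\label{eq:N}
\rho_{N,p}(u)=\rho_q(-u),\qquad \rho_{N,q}(u)=\rho_p(-u).
\end{equation}

Put $b=q-p\ne0$ and choose a unit vector $w\perp b$. Let
\[
H_+=\{x:\langle x-p,w\rangle>0\},\qquad X=(M\setminus N)\cap H_+,\qquad S_+=\{u\in S^{m-1}:\langle u,w\rangle>0\}.
\]
Since $\langle q-p,w\rangle=0$, we have $\langle x-p,w\rangle=\langle x-q,w\rangle$ for all $x$. So $H_+$ is the union of the open rays from $p$ with directions in $S_+$, and also of the open rays from $q$ with directions in $S_+$. For $z\in\{p,q\}$ and $x\in H_+$ define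
\[
\theta_z(x)=\arctan\frac{\langle x-z,b\rangle}{\langle x-z,w\rangle}\in\Bigl(-\frac\pi2,\frac\pi2\Bigr).
\]
This function is constant along rays from $z$: we have $\theta_z(z+ru)=\theta(u):=\arctan\frac{\langle u,b\rangle}{\langle u,w\rangle}$ for $r>0$ and $u\in S_+$, with the \emph{same} function $\theta$ for $z=p$ and $z=q$.

By star-shapedness about $z$, the set $M\setminus N$ meets the ray $\{z+ru:r>0\}$ in $\{z+ru:\rho_{N,z}(u)<r\le\rho_{M,z}(u)\}$. Integrating in polar coordinates about $p$ and about $q$ and using \eqref{eq:N}, we obtain
\begin{align}
\int_X\theta_p\,dx&=\frac1m\int_{S_+}\theta(u)\bigl(\rho_p^m(u)-\rho_q^m(-u)\bigr)^+du,\label{eq:fromp}\\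
\int_X\theta_q\,dx&=\frac1m\int_{S_+}\theta(u)\bigl(\rho_q^m(u)-\rho_p^m(-u)\bigr)^+du.\notag
\end{align}
The integrals are finite, because $\theta_p,\theta_q$ are bounded and $X$ is bounded. By \eqref{eq:hyp},
\[
\rho_p^m(u)-\rho_q^m(-u)=\rho_q^m(u)-\rho_p^m(-u),
\]
so the two right sides coincide and
\begin{equation}\label{eq:zero}
\int_X(\theta_p-\theta_q)\,dx=0 .
\end{equation}
On the other hand, for $x\in H_+$ the arguments of the two arctangents have the same positive denominator $\langle x-p,w\rangle$, and their numerators differ by $\langle x-p,b\rangle-\langle x-q,b\rangle=|b|^2>0$. Hence $\theta_p>\theta_q$ on $H_+$, and \eqref{eq:zero} forces $|X|=0$.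

Formula \eqref{eq:fromp} holds with $\theta_p$ and $\theta$ replaced by the constant $1$, and then the left side is $|X|=0$. So the nonnegative continuous function $(\rho_p^m(u)-\rho_q^m(-u))^+$ vanishes on $S_+$, that is,
\begin{equation}\label{eq:ineq}
\rho_p(u)\le\rho_q(-u)
\end{equation}
whenever $\langle u,w\rangle>0$. The vector $-w$ is also a unit vector orthogonal to $b$; applying what was proved to it gives \eqref{eq:ineq} for $\langle u,w\rangle<0$. By continuity \eqref{eq:ineq} holds for all $u$. In view of \eqref{eq:N} it says $\rho_{M,p}\le\rho_{N,p}$, so $M\subset N=p+q-M$. Applying the map $x\mapsto p+q-x$ to this inclusion gives $N\subset M$. Hence $M=N$.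
\end{proof}

\section{Proof of Theorems \ref{thm:main} and \ref{thm:k}}\label{sec:proof}

We recall the classical Minkowski--Funk theorem (see \cite[Sect.~3.4]{Groemer} or \cite[Appendix~C]{Gardner}): \emph{if $d\ge3$ and $f$ is a continuous function on $S^{d-1}$ whose integral over $S^{d-1}\cap\xi^\perp$ vanishes for every $\xi\in S^{d-1}$, then $f$ is odd.} Only the even part of $f$ can be recovered from such integrals, since odd functions have vanishing integrals over all great subspheres.

\begin{proof}[Proof of Theorems \ref{thm:main} and \ref{thm:k}]
Let $K,L,k,D$ be as in Theorem~\ref{thm:k}. Theorem~\ref{thm:main} is the case $k=n-1$, $D=G(n,n-1)$.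

\medskip
\noindent\textbf{Step 1: the even parts of $\rho_K^k$ and $\rho_L^k$ agree.} For $H\in D$ the sections $K\cap H$ and $L\cap H$ have the same $k$-dimensional volume, because translations and the reflection in $0$ preserve volume. In polar coordinates in $H$ this reads
\begin{equation}\label{eq:vol}
\int_{S^{n-1}\cap H}\rho_K^k=\int_{S^{n-1}\cap H}\rho_L^k .
\end{equation}
If $H=gH_0$ with $g$ orthogonal and $H_0$ fixed, the left side is $\int_{S^{n-1}\cap H_0}\rho_K(gu)^k\,du$, which depends continuously on $g$ because $\rho_K$ is uniformly continuous; the same is true of the right side. So both sides of \eqref{eq:vol} are continuous in $H$, and since $D$ is dense, \eqref{eq:vol} holds for all $H\in G(n,k)$.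

Let $G$ be a subspace of dimension $k+1$. It exists because $k\le n-1$, and $k\ge2$ gives $k+1\ge3$. The function $\rho_K^k-\rho_L^k$ on the sphere $S^{n-1}\cap G$ has zero integral over every great subsphere of codimension one, so by the Minkowski--Funk theorem it is odd. Every $u\in S^{n-1}$ lies in such a $G$, and therefore
\begin{equation}\label{eq:even}
\rho_K^k(u)+\rho_K^k(-u)=\rho_L^k(u)+\rho_L^k(-u)\qquad\text{for all }u\in S^{n-1}.
\end{equation}

\medskip
\noindent\textbf{Step 2: for $H\in D$, either $L\cap H=K\cap H$ or $L\cap H=-(K\cap H)$.} By hypothesis $L\cap H=M+a$, where $M=\varepsilon(K\cap H)$, $\varepsilon\in\{1,-1\}$, $a\in H$. If $a=0$ there is nothing to prove. Let $a\ne0$ and identify $H$ with $\mathbb{R}^k$. The set $M$ is a star body with respect to $0$, with $\rho_{M,0}(u)=\rho_K(\varepsilon u)$. Since $M-(-a)=L\cap H$, it is also a star body with respect to $-a$, with $\rho_{M,-a}(u)=\rho_L(u)$. Hence, for $u\in S^{n-1}\cap H$,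
\[
\rho_{M,0}^k(u)+\rho_{M,0}^k(-u)=\rho_K^k(u)+\rho_K^k(-u)=\rho_L^k(u)+\rho_L^k(-u)=\rho_{M,-a}^k(u)+\rho_{M,-a}^k(-u),
\]
where the middle equality is \eqref{eq:even}. Lemma~\ref{lem:key} with $m=k$, $p=0$, $q=-a$ gives $M=-a-M$. Therefore $L\cap H=M+a=-M=-\varepsilon(K\cap H)$.

\medskip
\noindent\textbf{Step 3: the same alternative for all $H$.} We claim that for every $H\in G(n,k)$ at least one of the following holds:
\begin{enumerate}
\item[(i)] $\rho_L(u)=\rho_K(u)$ for all $u\in S^{n-1}\cap H$;
\item[(ii)] $\rho_L(u)=\rho_K(-u)$ for all $u\in S^{n-1}\cap H$.
\end{enumerate}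
For $H\in D$ this is Step 2. In general, choose $H_j\in D$ with $H_j\to H$ and pass to a subsequence for which the same alternative holds for all $H_j$. If $u\in S^{n-1}\cap H$, the normalized orthogonal projections $u_j$ of $u$ to $H_j$ (defined for large $j$) converge to $u$. The equality in this alternative holds at $u_j$, and it passes to $u$ by continuity of $\rho_K$ and $\rho_L$.

\medskip
\noindent\textbf{Step 4: one alternative for the whole body.} So far the choice between (i) and (ii) may depend on $H$. Suppose that $L\ne K$ and $L\ne-K$. Then there are $u_0,u_1\in S^{n-1}$ with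
\[
\rho_L(u_0)\ne\rho_K(u_0),\qquad \rho_L(u_1)\ne\rho_K(-u_1).
\]
Since $k\ge2$, some $H\in G(n,k)$ contains both $u_0$ and $u_1$. For this $H$, (i) fails at $u_0$ and (ii) fails at $u_1$, contrary to Step 3. Hence $L=K$ or $L=-K$.

\medskip
\noindent\textbf{Step 5: $k\ge2$ cannot be dropped.} Let $n\ge2$ and $k=1$. Let $K$ be the unit ball and let $L$ have radial function $1+g$, where $g\not\equiv0$ is odd and continuous with $|g|<1$. Every line through the origin meets both bodies in a segment of length $2$, so on each line the two sections are translates of one another. But, since $g$ is odd,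
\[
\int_{S^{n-1}}\rho_L^n=\int_{S^{n-1}}\tfrac12\bigl[(1+g)^n+(1-g)^n\bigr]>\int_{S^{n-1}}1
\]
by strict convexity of $t\mapsto t^n$ on $(0,\infty)$. So $L$ has larger volume than $K$, and the two bodies are not congruent. In particular, the analogue of Theorem~\ref{thm:main} in the plane is false.
\end{proof}

\begin{remark}
The bound $k\le n-1$ is needed as well for the conclusion $L=\pm K$: for $k=n$ take the unit ball $K$ and $L=K+a$ with $0<|a|<1$.
\end{remark}

\section{Which pairs occur}\label{sec:class}

\begin{proof}[Proof of Corollary~\ref{cor:class}(a)]
By Theorem~\ref{thm:main} the hypothesis forces $L=K$ or $L=-K$. If $L=K$, it holds trivially. If $L=-K$, it says that for each $\xi$ the set $A=K\cap\xi^\perp$ satisfies $-A=A+a$ for some $a\in\xi^\perp$. Then $A=-a-A$, which means that $A$ is symmetric about $-a/2$. Conversely, symmetry of $A$ about a point $c$ gives $-A=A-2c$. Here $c\in\xi^\perp$, since $2c=x+(2c-x)$ is a sum of two points of $A$ for any $x\in A$.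
\end{proof}

For part (b) we use the False Center Theorem of Aitchison, Petty and Rogers \cite{APR} and Larman \cite{Larman}, in dimension three only: \emph{if $A\subset\mathbb{R}^3$ is a convex body with $0$ in its interior and all sections of $A$ by planes through $0$ are centrally symmetric, then $A$ is symmetric about $0$ or $A$ is an ellipsoid.} To use it in $\mathbb{R}^n$ we need to pass from hyperplane sections to two-dimensional sections (Proposition~\ref{prop:descend}), and from three-dimensional sections back to the whole body (Lemma~\ref{lem:ellipses}).

The first passage is not automatic: a section of a symmetric body by a subspace that misses its center need not be symmetric. But among all $k$-dimensional sections containing a given $(k-1)$-dimensional one, some has its center in the right place.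

\begin{proposition}\label{prop:descend}
Let $K\subset\mathbb{R}^n$, $n\ge3$, be a star body whose sections by hyperplanes through the origin are all centrally symmetric. Then $K\cap E$ is centrally symmetric for every linear subspace $E$ with $2\le\dim E\le n-1$.
\end{proposition}

\begin{proof}
By descending induction it is enough to show the following: if $3\le k\le n-1$ and all sections of $K$ by $k$-dimensional subspaces are centrally symmetric, then so is $K\cap E$ for every subspace $E$ of dimension $k-1$. Since $k+1\le n$, we can choose orthonormal vectors $e_1,e_2\perp E$. For $t\in\mathbb{R}$ put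
\[
v(t)=\cos t\,e_1+\sin t\,e_2,\qquad H_t=E\oplus\mathbb{R}v(t).
\]
The center of $K\cap H_t$ is its centroid, so it is unique and equal to
\[
c(t)=\frac{\frac1{k+1}\int_{S^{n-1}\cap H_t}u\,\rho_K^{k+1}(u)\,du}{\frac1k\int_{S^{n-1}\cap H_t}\rho_K^k(u)\,du}\in H_t .
\]
This is continuous in $t$, by the argument used for \eqref{eq:vol}. Hence $s(t)=\langle c(t),v(t)\rangle$ is continuous. Since $H_{t+\pi}=H_t$ and $v(t+\pi)=-v(t)$, we have $s(t+\pi)=-s(t)$, so $s(t_0)=0$ for some $t_0$. Then $c=c(t_0)$ lies in $E$. The map $x\mapsto2c-x$ preserves both $K\cap H_{t_0}$ and $E$, so it preserves their intersection $K\cap E$.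
\end{proof}

\begin{lemma}\label{lem:ellipses}
Let $K\subset\mathbb{R}^n$, $n\ge2$, be a star body such that $K\cap E$ is a full ellipse (with boundary and interior) for every two-dimensional subspace $E$. Then $K$ is an ellipsoid.
\end{lemma}

\begin{proof}
The idea is to recover the equation of each ellipse from $\rho_K$ by formulas that do not depend on $E$. Let $g(x)=|x|/\rho_K(x/|x|)$ for $x\ne0$ and $g(0)=0$; thus $K=\{g\le1\}$, and $g$ is positive outside $0$ and positively homogeneous of degree $1$. Put
\[
\ell(x)=g(x)-g(-x),\qquad Q(x)=g(x)g(-x).
\]
Let $E$ be a two-dimensional subspace. Since $0$ is interior to the ellipse $K\cap E$ relative to $E$, this ellipse can be written as $\{x\in E: Q_E(x)+\ell_E(x)\le1\}$ with a positive definite quadratic form $Q_E$ and a linear form $\ell_E$ on $E$. For $x\in E\setminus\{0\}$ the line $\mathbb{R}x$ meets the ellipse in the segment of all $tx$ with $-1/g(-x)\le t\le1/g(x)$. Its end values $t=1/g(x)$ and $t=-1/g(-x)$ are the roots of $Q_E(x)t^2+\ell_E(x)t-1=0$, and comparing their product and their sum with the coefficients gives $Q_E(x)=Q(x)$ and $\ell_E(x)=\ell(x)$.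

So $\ell$ is linear, and $Q$ is a positive definite quadratic form, on every two-dimensional subspace. Any two vectors lie in a common such subspace. Hence $\ell$ is linear on $\mathbb{R}^n$, and $Q$ satisfies the parallelogram law $Q(x+y)+Q(x-y)=2Q(x)+2Q(y)$. We check that $Q$ is a quadratic form on $\mathbb{R}^n$. Let
\[
B(x,y)=\tfrac14\bigl(Q(x+y)-Q(x-y)\bigr).
\]
Looking at a two-dimensional subspace containing $x$ and $y$, we see that $B(x,y)=B(y,x)$, $B(\lambda x,y)=\lambda B(x,y)$ for $\lambda\in\mathbb{R}$, and $B(x,x)=Q(x)$. Subtracting the parallelogram laws for the pairs $(x+y,x')$ and $(x-y,x')$ gives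
\[
B(x+x',y)+B(x-x',y)=2B(x,y)=B(2x,y).
\]
Since $x+x'$ and $x-x'$ can be any two vectors, and their sum is $2x$, the function $B$ is additive in the first variable. So $B$ is a symmetric bilinear form and $Q$ is its quadratic form, which is positive definite. Finally,
\[
1-\ell(x)-Q(x)=\bigl(1-g(x)\bigr)\bigl(1+g(-x)\bigr),
\]
and the second factor is positive, so $K=\{g\le1\}=\{Q+\ell\le1\}$. This is an ellipsoid.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}(b)]
Let $K$ be convex and suppose the hypothesis of Theorem~\ref{thm:main} holds with $L\ne K$. By part (a), $L=-K\ne K$ and all sections of $K$ by hyperplanes through $0$ are centrally symmetric. By Proposition~\ref{prop:descend} all sections of $K$ by two-dimensional subspaces are centrally symmetric. Since $K\ne-K$, there is $u_0\in S^{n-1}$ with $\rho_K(u_0)\ne\rho_K(-u_0)$.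

Let $E$ be any two-dimensional subspace, and choose a three-dimensional subspace $F$ containing $E$ and $u_0$. The convex body $K\cap F$ in $F\cong\mathbb{R}^3$ has $0$ in its interior, and all its sections by planes through $0$ are centrally symmetric; but it is not symmetric about $0$, because $u_0\in F$. By the False Center Theorem $K\cap F$ is an ellipsoid. Therefore $K\cap E$ is an ellipse. As $E$ was arbitrary, Lemma~\ref{lem:ellipses} shows that $K$ is an ellipsoid. If $z$ is its center, then $K=2z-K$, so $L=-K=K-2z$.

Conversely, the hypothesis holds trivially if $L=K$. If $K$ is an ellipsoid with $0$ in its interior and $L=-K$, then every section $K\cap\xi^\perp$ is an ellipsoid of dimension $n-1$, hence centrally symmetric, and the hypothesis holds by part (a).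
\end{proof}

For an ellipsoid $K$ that contains the origin in its interior but is not centered there, this gives $L=-K\ne K$. So the second alternative in Theorem~\ref{thm:main} cannot be removed.

\begin{thebibliography}{9}

\bibitem{APR}
P.~W. Aitchison, C.~M. Petty, C.~A. Rogers,
\emph{A convex body with a false centre is an ellipsoid},
Mathematika \textbf{18} (1971).

\bibitem{Gardner}
Gardner,
\emph{Geometric Tomography}, Appendix~C.

\bibitem{Groemer}
Groemer,
\emph{Geometric Applications of Fourier Series and Spherical Harmonics}, Sect.~3.4.

\bibitem{Larman}
D.~G. Larman,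
\emph{A note on the false centre problem},
Mathematika \textbf{21} (1974).

\bibitem{RYZ}
``Abstract We discuss some open questions on unique determination of convex bodies.'',
\texttt{http://www.math.ualberta.ca/\~{}vladyaskin/papers/RYZ\_survey.pdf}.

\end{thebibliography}

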